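# Properly colored paths and cycles under a colored degree condition

## 1. A bow tie in two colors

Take five vertices $z,a,a',b,b'$ and six edges: $za$ and $za'$ of color $1$, $aa'$ of color $2$; $zb$ and $zb'$ of color $2$, $bb'$ of color $1$. This is a bow tie, two triangles sharing the vertex $z$. Every vertex sees both colors: $a$ sees color $1$ toward $z$ and color $2$ toward $a'$, the vertex $b$ sees color $2$ toward $z$ and color $1$ toward $b'$, and $z$ sees both.

Call a path or cycle *good* for the moment if consecutive edges on it always have different colors. The path $a'\,a\,z\,b\,b'$ has edge colors $2,1,2,1$, so it is good, and it visits all five vertices. Now look for a good cycle. The only cycles are the two triangles. In $z\,a\,a'$ the two edges at $z$ both have color $1$; in $z\,b\,b'$ the two edges at $z$ both have color $2$. So there is no good cycle.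

It is worth seeing how the usual argument for cycles breaks here. In an uncolored graph of minimum degree at least $2$, one takes a longest path, looks at its last vertex, and closes a cycle using an edge back to the path. Do this with $a'\,a\,z\,b\,b'$. The last edge $bb'$ has color $1$, so the closing edge at $b'$ must not have color $1$; the only candidate is $b'z$, of color $2$. But the path leaves $z$ along $zb$, also of color $2$. The closing edge has exactly the one color that is forbidden at its other end.

Does a third color at every vertex rule out this coincidence? And do long good paths, unlike good cycles, always exist? These are the two halves of the conjecture below. The answers differ: cycles can be avoided for any number of colors, and paths cannot.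

## 2. Colored degree and the conjecture

All graphs are finite.

**Definition (edge colored multigraph).** Let $C=\{1,\dots,c\}$. A *$c$-edge colored multigraph* $G^c=(V,E)$ on $n$ vertices is a loopless graph whose edges are colored with colors from $C$; parallel edges are allowed, but no two parallel edges have the same color. For a vertex $x$ and a color $i$, the *colored $i$-degree* $d^i(x)$ is the number of vertices joined to $x$ by an edge of color $i$. We say that $G^c$ has *colored degree $d$* if $d^i(x)\ge d$ for every $x\in V$ and every $i\in C$.

**Definition (PEC).** A subgraph is *properly edge colored* (PEC) if any two adjacent edges in it differ in color. Paths and cycles have no repeated vertices; their length is the number of edges. A cycle may have length $2$: two parallel edges of different colors form a PEC cycle of length $2$.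

For example, two vertices joined by three parallel edges of colors $1,2,3$ form a graph with $c=3$, $n=2$ and colored degree $1$. It has a PEC path of length $1$ and a PEC cycle of length $2$. Another example is $K_4$ with its three perfect matchings colored $1,2,3$. It has colored degree $1$, every path in it is PEC, and every triangle is a PEC cycle.

**Conjecture** (from "EDGE COLORED GRAPHS", http://repmus.ircam.fr/_media/mamux/saisons/saison09-2009-2010/manoussakis-2010-03-12.pdf). A connected $c$-edge colored multigraph $G^c$, $c\ge3$, with colored degree $d\ge1$, has a PEC path of length at least $\min(n-1,2d)$ and a PEC cycle of length at least $\min(n,d+1)$.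

To state the results, let $e_i$ be the $i$-th unit vector, and for $k=(k_1,\dots,k_c)\in\mathbb Z_{\ge0}^c$ put
$$N(k)=\sum_{0\le j_1\le k_1,\dots,0\le j_c\le k_c}\frac{(j_1+\dots+j_c)!}{j_1!\cdots j_c!}. \tag{1}$$
The multinomial coefficient counts words with exactly $j_i$ letters $i$, so $N(k)$ is the number of words over $\{1,\dots,c\}$ that use letter $i$ at most $k_i$ times. A word is either empty, or has a first letter $i$ with $k_i>0$ followed by a word that uses $i$ at most $k_i-1$ times. Hence
$$N(0)=1,\qquad N(k)=1+\sum_{i:\,k_i>0}N(k-e_i). \tag{2}$$
For instance $N(1,1)=1+2+2=5$, the order of the bow tie, and $N(1,1,1)=1+3+6+6=16$.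

**Theorem 1.** For all $c\ge1$, all $k\ne0$ and every $n\ge N(k)$ there is a connected $c$-edge colored graph on $n$ vertices, without parallel edges, with $d^i(x)\ge k_i$ for all $x,i$, and with no PEC cycle.

**Theorem 2.** Every $c$-edge colored multigraph with $d^i(x)\ge k_i$ for all $x,i$ and fewer than $N(k)$ vertices has a PEC cycle.

**Theorem 3.** If $c\ge3$, $d\ge1$ and $G^c$ is connected with colored degree $d$, then $G^c$ has a PEC path of length at least $\min(n-1,2d)$. For all $n,d,c$ with $n\ge2d+1$ this bound is attained.

Take $k=(d,\dots,d)$ and $c\ge3$ in Theorem 1. The conjecture would demand a PEC cycle of length at least $\min(n,d+1)\ge2$, and there is none. So the conjecture, with its two parts together, is false: the cycle part fails for every $c\ge3$ and every $d\ge1$. By Theorems 1 and 2, connected graphs of colored degree $d$ on $n$ vertices without a PEC cycle exist exactly when $n\ge N(d,\dots,d)$. The path part is true, by Theorem 3.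

## 3. Cut vertices that see each component in one color

The bow tie has no PEC cycle because each component of the graph minus $z$ is attached to $z$ in a single color. This can be iterated.

**Building the graphs.** We define families $\mathcal H(k)$ recursively. $\mathcal H(0)$ consists of the edgeless graphs on $m\ge1$ vertices. For $k\ne0$, a member of $\mathcal H(k)$ is obtained from a new vertex $z$ and, for each $i$ with $k_i>0$, one graph $H_i\in\mathcal H(k-e_i)$, all vertex-disjoint, by joining $z$ to *every* vertex of $H_i$ by an edge of color $i$.

For $c=2$, $k=(1,1)$, the smallest choice gives the bow tie: $H_1\in\mathcal H(0,1)$ is a single edge $aa'$ of color $2$, and $H_2\in\mathcal H(1,0)$ is a single edge $bb'$ of color $1$.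

For $c=3$, $k=(1,1,1)$, the smallest choice has $16$ vertices: a vertex $z$ and three $5$-vertex blocks $B_1,B_2,B_3$, with $z$ joined to all of $B_i$ in color $i$. With $\{j,k\}=\{1,2,3\}\setminus\{i\}$, the block $B_i$ is a bow tie in colors $j,k$: a vertex $y$, a pair $a,a'$ with $ya,ya'$ of color $j$ and $aa'$ of color $k$, and a pair $b,b'$ with $yb,yb'$ of color $k$ and $bb'$ of color $j$. For instance $a$ sees $i$ toward $z$, $j$ toward $y$, $k$ toward $a'$.

**Proof of Theorem 1.** We check the required properties for members of $\mathcal H(k)$ by induction on $\sum k_i$; for $k=0$ the degree condition is empty and there are no cycles.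

*Orders.* We check that every $n\ge N(k)$ is the order of some member. This holds for $k=0$. For $k\ne0$, by induction $H_i$ can have any order at least $N(k-e_i)$, so $1+\sum|H_i|$ takes every value from $1+\sum_{k_i>0}N(k-e_i)=N(k)$ on.

*Connectedness, no parallel edges.* For $k\ne0$ every other vertex is joined to $z$, by one edge. The $H_i$ have no parallel edges by induction.

*Degrees.* A vertex of $H_i$ has, inside $H_i$, color-$j$ degree at least $k_j$ for $j\ne i$, and color-$i$ degree at least $k_i-1$; its edge to $z$ raises the latter to at least $k_i$. The vertex $z$ has color-$i$ degree $|H_i|$ for each $i$ with $k_i>0$. A vertex of $H_i$ has at least $k_i-1$ neighbors of color $i$ inside $H_i$, so $|H_i|\ge k_i$.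

*No PEC cycle.* There are no parallel edges, so cycles have length at least $3$. If a cycle contains $z$, the rest of it is connected in the graph minus $z$, so it lies in one $H_i$. Then both cycle edges at $z$ have color $i$, and the cycle is not PEC. A cycle avoiding $z$ lies in one $H_i$, which has no PEC cycle by induction. $\square$

The converse says that the order $N(k)$ cannot be lowered. It rests on one cited theorem, which produces exactly the kind of cut vertex we used.

**Theorem (Yeo)** (A. Yeo, *A note on alternating cycles in edge-coloured graphs*, J. Combin. Theory Ser. B 69 (1997) 222–225). An edge-colored graph without PEC cycle has a vertex $z$ such that no component of $G-z$ is joined to $z$ by edges of more than one color.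

If at most one color occurs, any $z$ works. In the bow tie the center is such a vertex. The vertex $a$ is not: $G-a$ is connected and joined to $a$ in both colors.

**Proof of Theorem 2.** We show that if $G$ has no PEC cycle and $d^i(x)\ge k_i$ for all $x,i$, then $|G|\ge N(k)$. We use induction on $\sum k_i$. Since parallel edges would form a PEC $2$-cycle, $G$ has none, so Yeo's theorem applies.

If $k=0$, then $|G|\ge1=N(0)$. Let $k\ne0$ and take $z$ from Yeo's theorem. For each $i$ with $k_i>0$ the vertex $z$ has a color-$i$ neighbor; let $H_i$ be the component of $G-z$ containing one. All edges from $z$ to $H_i$ have color $i$, so the components $H_i$ for different $i$ are distinct. A vertex of $H_i$, compared with $G$, lost at most the neighbor $z$, and only in color $i$. So $H_i$ satisfies the degree conditions for $k-e_i$, and it has no PEC cycle. By induction and (2), $|G|\ge1+\sum_{k_i>0}N(k-e_i)=N(k)$. $\square$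

## 4. Paths: why $2d$ is the right number, and the case $d=1$

**Sharpness in Theorem 3.** We want graphs with no path longer than $2d$. Let $n\ge2d+1$ and $V=Z\cup I$, a disjoint union with $|Z|=d$. Put all $c$ colors on every pair of vertices not contained in $I$. A vertex of $I$ has $d$ neighbors in each color, and a vertex of $Z$ has $n-1\ge d$. The graph is connected. A path has at most $d$ vertices in $Z$ and no two consecutive vertices in $I$, so it has at most $2d+1$ vertices and length at most $2d=\min(n-1,2d)$. For $d=1$ this graph is a star with all colors on each edge. (That the value $2d$ is reached follows from the first half of Theorem 3.)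

We turn to the lower bound. From here to the end of the notes we suppose that it fails for some $G^c$ with $c\ge3$, and we look for a contradiction. *Order* means number of vertices. Let $\ell$ be the maximum length of a PEC path and $L=\ell+1$ its order. The assumption $\ell<\min(n-1,2d)$ says
$$L\le 2d,\qquad L<n. \tag{3}$$
A PEC path of order $L$ is called *longest*. The basic fact about longest paths: if one ends at $x$ with last edge of color $a$, then **every edge at $x$ of color $\ne a$ leads to a vertex of that path**, since otherwise the path could be extended.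

The first lemma is the goal of almost every construction below: whenever we produce a PEC cycle of order exactly $L$, we are done.

**Lemma 4.** There is no PEC cycle of order $L$.

*Proof.* Suppose there is one. By connectivity and $n>L$, some edge $vy$, of color $e$ say, has $v$ on the cycle and $y$ off it. The two cycle edges at $v$ have different colors, so one of them has color $\ne e$. Going from $y$ to $v$ and then around the whole cycle, starting with that edge, gives a PEC path of order $L+1$, a contradiction. $\square$

The next lemma settles $d=1$ and removes degenerate paths.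

**Lemma 5.** $\ell\ge2$ and $d\ge2$.

*Proof.* Since $d\ge1$ there is an edge, so $\ell\ge1$, $L\ge2$ and $n\ge3$. A connected graph on at least three vertices has a vertex $v$ with two distinct neighbors. If $\ell=1$, any two edges from $v$ to distinct neighbors have the same color. Since $v$ has at least two neighbors, all edges at $v$ then have one color: two parallel edges at $v$ share the color of any edge from $v$ to another neighbor. This contradicts $c\ge2$, $d\ge1$. So $\ell\ge2$. As $\ell\le2d-1$, also $d\ge2$. $\square$

## 5. Closing a longest path, and where the count stalls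

Recall how one shows that a connected *uncolored* graph of minimum degree $d$ has a path of length $\min(n-1,2d)$. Take a longest path $v_0\dots v_\ell$ with $2\le\ell\le2d-1$ and $\ell+1<n$. All neighbors of $v_0$ and $v_\ell$ lie on it. The sets $\{m-1:v_0v_m\in E\}$ and $\{m:v_\ell v_m\in E\}$ are subsets of $\{0,\dots,\ell-1\}$ with at least $d$ elements each. Since $2d>\ell$, they share some $j$, and
$$v_0\dots v_j\,v_\ell v_{\ell-1}\dots v_{j+1}\,v_0$$
is a cycle through all vertices of the path; connectivity then gives a longer path. Let us try this with colors. Lemma 4 is the last step. Now the rest.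

Let $P=v_0\dots v_\ell$ be a longest PEC path and $\gamma_j$ the color of its edge $v_jv_{j+1}$. For $1\le m\le\ell$ let $S_m$ be the set of colors $\ne\gamma_0$ on edges $v_0v_m$. For $0\le m\le\ell-1$ let $T_m$ be the set of colors $\ne\gamma_{\ell-1}$ on edges $v_\ell v_m$. By the basic fact, each color $\ne\gamma_0$ lies in at least $d$ of the $S_m$, and each color $\ne\gamma_{\ell-1}$ in at least $d$ of the $T_m$.

The closed walk above is now properly colored at $v_0$ and $v_\ell$ automatically. But at $v_{j+1}$ the color of $v_0v_{j+1}$ must avoid $\gamma_{j+1}$, and at $v_j$ the color of $v_\ell v_j$ must avoid $\gamma_{j-1}$. The usable indices are therefore these: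
$$A=\{m\in[1,\ell-1]:S_m\not\subseteq\{\gamma_m\}\}\cup\{\ell\ \text{if}\ S_\ell\ne\emptyset\},$$
$$B=\{m\in[1,\ell-1]:T_m\not\subseteq\{\gamma_{m-1}\}\}\cup\{0\ \text{if}\ T_0\ne\emptyset\}.$$

We first record what happens for an edge between the two ends, so that the extreme indices cause no trouble.

**Lemma 6.** $S_\ell\subseteq\{\gamma_{\ell-1}\}$ and $T_0\subseteq\{\gamma_0\}$.

*Proof.* Otherwise an edge $v_0v_\ell$ of color not in $\{\gamma_0,\gamma_{\ell-1}\}$ closes $P$ to a PEC cycle of order $L$, against Lemma 4. $\square$

The next lemma is the colored version of "share some $j$".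

**Lemma 7.** $(A-1)\cap B=\emptyset$. Hence $|A|+|B|\le\ell\le2d-1$.

*Proof.* Suppose $j\in B$ and $j+1\in A$. In each case we find a PEC cycle of order $L$, contradicting Lemma 4.

If $1\le j\le\ell-2$, take $i\in S_{j+1}\setminus\{\gamma_{j+1}\}$ and $f\in T_j\setminus\{\gamma_{j-1}\}$. In the cycle $v_0\dots v_jv_\ell v_{\ell-1}\dots v_{j+1}v_0$, with $v_jv_\ell$ of color $f$ and $v_{j+1}v_0$ of color $i$, the new color pairs are $i\ne\gamma_0$ at $v_0$, $\gamma_{j-1}\ne f$ at $v_j$, $f\ne\gamma_{\ell-1}$ at $v_\ell$, and $\gamma_{j+1}\ne i$ at $v_{j+1}$.

If $j=0$, then $T_0\ne\emptyset$, so $T_0=\{\gamma_0\}$ by Lemma 6, and $\gamma_0\ne\gamma_{\ell-1}$ by the definition of $T_0$. Since $\ell\ge2$, the index $1$ lies in $[1,\ell-1]$; take $i\in S_1\setminus\{\gamma_1\}$. The cycle $v_0v_\ell v_{\ell-1}\dots v_1v_0$, with $v_0v_\ell$ of color $\gamma_0$ and $v_1v_0$ of color $i$, is PEC: $i\ne\gamma_0$ at $v_0$, $\gamma_0\ne\gamma_{\ell-1}$ at $v_\ell$, $\gamma_1\ne i$ at $v_1$.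

If $j=\ell-1$, then $S_\ell=\{\gamma_{\ell-1}\}$, and $\gamma_{\ell-1}\ne\gamma_0$. Take $f\in T_{\ell-1}\setminus\{\gamma_{\ell-2}\}$. The cycle $v_0\dots v_{\ell-1}v_\ell v_0$, with $v_{\ell-1}v_\ell$ of color $f$ and $v_\ell v_0$ of color $\gamma_{\ell-1}$, is PEC: $\gamma_{\ell-2}\ne f$ at $v_{\ell-1}$, $f\ne\gamma_{\ell-1}$ at $v_\ell$, $\gamma_{\ell-1}\ne\gamma_0$ at $v_0$.

Since $A-1$ and $B$ are disjoint subsets of $[0,\ell-1]$, the bound follows. $\square$

To finish as in the uncolored case we would need $|A|+|B|>\ell$. Here the approach stops. Choose two colors $\ne\gamma_0$; they account for at least $2d$ pairs (color, vertex $v_m$). An index $m\notin A$ can absorb one such pair, of color $\gamma_m$. So the count gives only $2d\le\ell+|A|$, that is $|A|\ge2d-\ell$, and likewise $|B|\ge2d-\ell$. For $\ell=2d-1$ this guarantees $|A|+|B|\ge2$, while we would need at least $2d$.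

The obstruction, however, is useful. If $m\notin A$, $m\le\ell-1$ and $S_m\ne\emptyset$, then $v_0v_m$ has color $\gamma_m$. This is different from $\gamma_{m-1}$, so the edge closes $v_0v_1\dots v_m$ to a PEC cycle. Small $A$ means many such $m$, hence a large one. We get a long cycle with the rest of the path hanging off it.

## 6. Lollipops

Reversing $P$ replaces $v_m$ by $v_{\ell-m}$ and $\gamma_m$ by $\gamma_{\ell-1-m}$. So it turns $S_m$ into $T_{\ell-m}$ and $A$ into $\ell-B$, and it exchanges the roles of $A$ and $B$. By Lemma 7 one of $|A|,|B|$ is at most $d-1$, so **we may assume $|A|\le d-1$**. The next lemma extracts the long cycle.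

**Lemma 8.** There are $M$ with $d+1\le M\le\ell-1$ and a color $i\in S_M\setminus\{\gamma_{M-1}\}$.

*Proof.* Let $D=\{m:S_m\not\subseteq\{\gamma_{m-1}\}\}$, and $M=\max D$, or $M=0$ if $D=\emptyset$. By Lemma 6, $\ell\notin D$, so $M\le\ell-1$. Fix two colors $g,h\ne\gamma_0$ (possible as $c\ge3$) and put $S^*_m=S_m\cap\{g,h\}$.

If $m\le M$, then $|S^*_m|\le1+[m\in A]$, since $m\notin A$ means $S_m\subseteq\{\gamma_m\}$. If $m>M$, then $S_m\subseteq\{\gamma_{m-1}\}$. If moreover $S_m\ne\emptyset$, then $m\in A$: for $m=\ell$ by definition, and for $m<\ell$ because $\gamma_{m-1}\ne\gamma_m$. So $|S^*_m|\le[m\in A]$ for $m>M$. Summing,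
$$2d\le\sum_{m=1}^{\ell}|S_m^*|\le M+|A|\le M+d-1 .$$
Thus $M\ge d+1$; in particular $D\ne\emptyset$ and $M\in D$, which provides $i$. $\square$

So $K=v_0v_1\dots v_Mv_0$, with closing edge of color $i\ne\gamma_0,\gamma_{M-1}$, is a PEC cycle of order $M+1\ge d+2$. For $d=2$ we are already finished: $3\le M\le\ell-1\le2$ is impossible.

**Definition (lollipop).** A *lollipop* $(K,W)$ consists of a PEC cycle $K$ of order $p$ and a PEC path $W=w_1\dots w_t$ disjoint from $K$, with $t\ge1$ and $p+t=L$, such that some edge from $w_1$ to $K$ has a color different from that of $w_1w_2$ (no color condition if $t=1$).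

For a small example, suppose $L=5$. Let $K=u_1u_2u_3u_1$ have edge colors $1,2,3$ on $u_1u_2$, $u_2u_3$, $u_3u_1$, let $w_1w_2$ have color $1$, and let $w_1u_1$ have color $3$. This is a lollipop with $p=3,t=2$. Walking $w_2w_1u_1u_2u_3$ gives the colors $1,3,1,2$, a PEC path of order $L$. The other direction around $K$ is blocked, since $u_1u_3$ has color $3$. In general:

*Remark on traversal.* If an edge of color $e$ joins $y\notin K$ to $u\in K$, then from $y$ via $u$ one can traverse all of $K$ in every direction whose first edge at $u$ has color $\ne e$. This is possible in at least one direction, because the two edges of $K$ at $u$ have different colors.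

The cycle of Lemma 8 with $W=v_{M+1}\dots v_\ell$ is a lollipop: $t=\ell-M\ge1$, $p+t=L$, and the edge $v_{M+1}v_M$ has color $\gamma_M\ne\gamma_{M+1}$ if $t\ge2$. **Fix $p$ as the maximum cycle order over all lollipops**, and call lollipops with this $p$ *maximal*. All of them have the same $t=L-p$. Then $p\ge d+2$. Put $q:=d-t+1$. From (3), $t=L-p\le2d-(d+2)$, so
$$t\le d-2,\qquad q\ge3,\qquad p=L-t\le2d-t=2q+t-2. \tag{4}$$

We now have two ways to reach a contradiction: a PEC cycle of order $L$, or a lollipop with a larger cycle. The next lemma says that the ends of the tail send almost all their edges to $K$, and that the tail may be turned around.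

**Lemma 9.** Let $(K,W)$ be a maximal lollipop. If $t\ge2$, let $\alpha,\beta$ be the colors of $w_1w_2$ and $w_{t-1}w_t$. Then all edges at $w_1$ of color $\ne\alpha$ and all edges at $w_t$ of color $\ne\beta$ have their other end in $K\cup W$. Consequently each color $\ne\alpha$ (resp. $\ne\beta$) joins $w_1$ (resp. $w_t$) to at least $q$ vertices of $K$, and $(K,w_t\dots w_1)$ is also a maximal lollipop. If $t=1$, all edges at $w_1$ go to $K$.

*Proof.* Traverse $K$, ending at the vertex where an attaching edge as in the definition arrives (in a direction allowed by the traversal remark), then cross to $w_1$ and follow $W$. This is a PEC path of order $p+t=L$, hence longest, ending at $w_t$.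

Let $t\ge2$. The last edge has color $\beta$, so all edges at $w_t$ of color $\ne\beta$ go to $K\cup W$. For each such color $w_t$ has at least $d$ neighbors, of which at most $t-1$ lie in $W$. So at least $d-(t-1)=q\ge1$ lie in $K$. An edge from $w_t$ to $K$ of color $\ne\beta$ attaches the reversed path, so $(K,w_t\dots w_1)$ is a lollipop with the same $p$. Applying what was proved to it gives the statements for $w_1$.

Let $t=1$ and let $f$ be the color of an attaching edge. The longest path above ends at $w_1$ with last color $f$, so all edges at $w_1$ of color $\ne f$ go to $K$. Choose one of these, of color $g\ne f$, as attaching edge. Then all edges of color $\ne g$ go to $K$ as well, including those of color $f$. $\square$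

**Notation for edges into $K$.** Let $K=u_1u_2\dots u_pu_1$ with indices mod $p$, and let $\kappa_s$ be the color of $u_su_{s+1}$, so $\kappa_{s-1}\ne\kappa_s$. For families $(E_s),(F_s)$ of color sets put
$$X=\{s:E_s\not\subseteq\{\kappa_{s-1}\}\},\quad X'=\{s:E_s\not\subseteq\{\kappa_s\}\},$$
$$Y=\{s:F_s\not\subseteq\{\kappa_s\}\},\quad Y'=\{s:F_s\not\subseteq\{\kappa_{s-1}\}\}.$$
If $E_s$ lists colors on edges from an outside vertex to $u_s$, then $s\in X$ means that one can enter $K$ at $u_s$ and continue backwards to $u_{s-1}$. Similarly $s\in X'$ means that one can continue forwards to $u_{s+1}$. For $F_s$ the set $Y$ is the forward one and $Y'$ the backward one.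

Reversing the orientation of $K$ (replacing $u_s$ by $u_{-s}$, so that the new $\kappa_s$ is the old $\kappa_{-s-1}$) replaces $X,X',Y,Y'$ by $-X',-X,-Y',-Y$. So it exchanges $X\leftrightarrow X'$ and $Y\leftrightarrow Y'$, with indices negated.

Since $\kappa_{s-1}\ne\kappa_s$, a one-element $E_s$ puts $s$ into at least one of $X,X'$, and an $E_s$ with at least two elements puts $s$ into both. So $[s\in X]+[s\in X']\ge\min(2,|E_s|)$. If each of two fixed colors lies in at least $q$ of the sets $E_s$, summing gives $|X|+|X'|\ge2q$. In the same way $|Y|+|Y'|\ge2q$ if each of two colors lies in at least $q$ of the $F_s$.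

## 7. The tail is not a single vertex

We dispose of $t=1$. Then a second outside vertex $y$ plays the same role as $w_1$, and the double count that stalled on the path works on the cycle, because both directions of travel are available.

**Lemma 10.** $t\ge2$.

*Proof.* Suppose $t=1$. Then $q=d$ and, by (4), $p\le2d-1$. Let $(K,W)$ be a maximal lollipop and write $w=w_1$; by Lemma 9 all edges at $w$ go to $K$. As $n\ge L+1=p+2$ and $G$ is connected, some edge joins $K\cup\{w\}$ to a vertex $y$ outside it, and its other end must be in $K$. So $(K,y)$ is a maximal lollipop too, and all edges at $y$ go to $K$. Let $E_s,F_s$ be the sets of all colors on $wu_s$ and $yu_s$. Every color lies in at least $d$ of the $E_s$ and in at least $d$ of the $F_s$, so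
$$|X|+|X'|\ge2d,\qquad|Y|+|Y'|\ge2d .$$

If $s\in X$ and $s+1\in Y$, pick $e\in E_s\setminus\{\kappa_{s-1}\}$ and $f\in F_{s+1}\setminus\{\kappa_{s+1}\}$. The path $w\,u_su_{s-1}\dots u_{s+1}\,y$ goes backwards around all of $K$. At $u_s$ the colors are $e\ne\kappa_{s-1}$, and at $u_{s+1}$ they are $\kappa_{s+1}\ne f$. So it is PEC of order $p+2=L+1$, a contradiction. Hence $(X+1)\cap Y=\emptyset$ and $|X|+|Y|\le p$. Reversing $K$ gives $|X'|+|Y'|\le p$. Altogether $4d\le2p\le4d-2$, a contradiction. $\square$

For $d=3$ this finishes the proof, as $t\le d-2=1$ by (4).

## 8. Every maximal lollipop has a sign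

From now on $t\ge2$. For a maximal lollipop $(K,W)$ let $E_s$ be the set of colors $\ne\alpha$ on edges $w_1u_s$, and $F_s$ the set of colors $\ne\beta$ on edges $w_tu_s$. Since $c\ge3$, at least two colors differ from $\alpha$, and at least two from $\beta$. So Lemma 9 gives
$$|X|+|X'|\ge2q,\qquad|Y|+|Y'|\ge2q. \tag{5}$$

Here the count of Section 7 is weaker, since $q<d$. In return we can insert the whole tail into $K$ and discard up to $t-1$ consecutive vertices of $K$, which then become the new tail. That gives $t$ forbidden shifts instead of one.

**Lemma 11.** For $1\le\delta\le t$ we have $(X+\delta)\cap Y=\emptyset$ and $(X'-\delta)\cap Y'=\emptyset$.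

*Proof.* Suppose $e\in E_s\setminus\{\kappa_{s-1}\}$ and $f\in F_{s+\delta}\setminus\{\kappa_{s+\delta}\}$. Since $\delta\le t<p$, the vertices $u_{s+\delta}$ and $u_s$ are different. Consider
$$K'=w_1\dots w_t\,u_{s+\delta}u_{s+\delta+1}\dots u_s\,w_1,$$
with $w_tu_{s+\delta}$ of color $f$ and $u_sw_1$ of color $e$. It is PEC: $\beta\ne f$ at $w_t$, $f\ne\kappa_{s+\delta}$ at $u_{s+\delta}$, $\kappa_{s-1}\ne e$ at $u_s$, $e\ne\alpha$ at $w_1$. It uses $p-\delta+1$ vertices of $K$, so its order is $p+t-(\delta-1)>p$.

If $\delta=1$, the order is $L$, contradicting Lemma 4. If $\delta\ge2$, the unused path $u_{s+1}\dots u_{s+\delta-1}$ is attached to $K'$ by the edge $u_{s+1}u_s$ of color $\kappa_s$. If the path has more than one vertex, its first edge has color $\kappa_{s+1}\ne\kappa_s$. So $(K',u_{s+1}\dots u_{s+\delta-1})$ is a lollipop with a larger cycle, a contradiction. The second statement follows by reversing $K$. $\square$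

We now see that these restrictions force the colors between $K$ and the ends of the tail into one of two rigid patterns.

**Lemma 12.** For every maximal lollipop, exactly one of the following holds:

- (+) $E_s,F_s\subseteq\{\kappa_s\}$ for all $s$;
- (−) $E_s,F_s\subseteq\{\kappa_{s-1}\}$ for all $s$.

*Proof.* In terms of our sets, (+) says $X'=Y=\emptyset$ and (−) says $X=Y'=\emptyset$. Both cannot hold, as some $E_s\ne\emptyset$ by Lemma 9 and $\kappa_s\ne\kappa_{s-1}$.

*What two nonempty sets cost.* Suppose $X,Y\ne\emptyset$, and put $U_\delta=X+\{1,\dots,\delta\}$. By Lemma 11, $U_t$ misses $Y$, so no $U_\delta$ with $\delta\le t$ is all of $\mathbb Z_p$. We have $U_{\delta+1}=U_\delta\cup(U_\delta+1)$. If $U_{\delta+1}=U_\delta$, then $U_\delta+1\subseteq U_\delta$, and the nonempty set $U_\delta$ would be all of $\mathbb Z_p$. So each enlargement up to $\delta=t$ adds at least one element, and $|U_t|\ge|X|+t-1$. With (4),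
$$|X|+|Y|+t-1\le p\le2q+t-2,\qquad\text{so}\qquad|X|+|Y|<2q. \tag{6}$$
By reversal, $|X'|+|Y'|<2q$ if $X',Y'$ are both nonempty.

*Choosing the sign.* By (5) the four sizes add up to at least $4q$, so $|X|+|Y|\ge2q$ or $|X'|+|Y'|\ge2q$. Reversing $K$ exchanges these two alternatives and also exchanges (+) and (−), so we may assume $|X|+|Y|\ge2q$. By (6), $X=\emptyset$ or $Y=\emptyset$. If $Y=\emptyset$, then $|Y'|\ge2q$ by (5), so $X'$ must be empty by the primed version of (6); then $X'=Y=\emptyset$, which is (+). If $X=\emptyset$, then $|X'|\ge2q$, so $Y'=\emptyset$, which is (−). $\square$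

In words: under (+), any relevant edge from an end of the tail to $u_s$ has the same color as the edge by which $K$ leaves $u_s$. Such an edge can be continued only backwards.

When (+) holds, let $\Gamma=\{s:E_s\ne\emptyset\}$ and $\Phi=\{s:F_s\ne\emptyset\}$. Since $|F_s|\le1$ and each of at least two colors lies in at least $q$ of the $F_s$, we have $|\Phi|\ge2q$.

## 9. The successor of a neighbor of the tail

To use the sign, we look at the vertex right after a neighbor $u_s$ of $w_1$. It is the end of a longest path, so its edges are controlled, and the next lemma says that some of them must return to the tail in a usable color.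

**Lemma 13.** Let $(K,W)$ be a maximal lollipop with (+), let $s\in\Gamma$ and $x=u_{s+1}$. Then some edge of color $\ne\kappa_{s+1}$ joins $x$ to $W$.

*Proof.* Suppose not. We have $E_s=\{\kappa_s\}$, hence $\kappa_s\ne\alpha$. The path $w_t\dots w_1u_su_{s-1}\dots u_{s+2}u_{s+1}$, with $w_1u_s$ of color $\kappa_s$, is PEC: $\alpha\ne\kappa_s$ at $w_1$ and $\kappa_s\ne\kappa_{s-1}$ at $u_s$. It has order $L$ and last color $\kappa_{s+1}$. So all edges at $x$ of color $\ne\kappa_{s+1}$ go to $K\cup W$, and by assumption they go to $K$.

*Many usable chords at $x$.* Fix two colors $g,h\ne\kappa_{s+1}$. For $r\ne s+1$ let $R_r$ be the set of colors in $\{g,h\}$ on $xu_r$, and let $A^*=\{r\ne s+1:R_r\not\subseteq\{\kappa_r\}\}$. Then $|R_r|\le1+[r\in A^*]$, so $2d\le\sum|R_r|\le(p-1)+|A^*|$. By (4),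
$$|A^*|\ge2d-p+1\ge t+1 .$$

*Each chord excludes an element of $\Phi$.* Let $r\in A^*$ and $g^*\in R_r\setminus\{\kappa_r\}$; we represent $r$ in the range $s+2,\dots,s+p$, where $s+p$ stands for $s$. Suppose $r-1\in\Phi$, so $F_{r-1}=\{\kappa_{r-1}\}$, and consider
$$w_t\dots w_1\;u_su_{s-1}\dots u_r\;u_{s+1}u_{s+2}\dots u_{r-1}\;w_t,$$
where $w_1u_s$ has color $\kappa_s$, $u_ru_{s+1}$ has color $g^*$, and $u_{r-1}w_t$ has color $\kappa_{r-1}$. The first stretch in $K$ uses the indices $r,\dots,s$ and the second $s+1,\dots,r-1$, so this is a cycle of order $p+t=L$. It is PEC: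

- at $w_1$: $\alpha\ne\kappa_s$;
- at $u_s$, if $r\ne s$: $\kappa_s\ne\kappa_{s-1}$;
- at $u_r$: the incoming color is $\kappa_r\ne g^*$; this holds also when $r=s$, where the incoming edge is $w_1u_s$ of color $\kappa_s$;
- at $u_{s+1}$: $g^*\ne\kappa_{s+1}$; this holds also when $r=s+2$, where the outgoing edge is $u_{s+1}w_t$ of color $\kappa_{r-1}=\kappa_{s+1}$;
- at $u_{r-1}$, if $r\ne s+2$: $\kappa_{r-2}\ne\kappa_{r-1}$;
- at $w_t$: $\kappa_{r-1}\ne\beta$, since $\kappa_{r-1}\in F_{r-1}$.

This contradicts Lemma 4. So $(A^*-1)\cap\Phi=\emptyset$, and $|A^*|\le p-|\Phi|\le p-2q\le t-2$ by (4), against $|A^*|\ge t+1$. $\square$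

The first use of Lemma 13: the two ends of the tail cannot see the same vertex of $K$.

**Lemma 14.** If (+) holds for a maximal lollipop, then $\Gamma\cap\Phi=\emptyset$.

*Proof.* Suppose $s\in\Gamma\cap\Phi$. Then $w_1u_s$ and $w_tu_s$ are edges of color $\kappa_s$, and $\kappa_s\ne\alpha,\beta$. By Lemma 13 some edge $u_{s+1}w_b$ has color $g\ne\kappa_{s+1}$. Consider
$$C_1=w_1\dots w_b\,u_{s+1}u_{s+2}\dots u_s\,w_1,\qquad C_2=w_tw_{t-1}\dots w_b\,u_{s+1}u_{s+2}\dots u_s\,w_t .$$
Both contain all of $K$. Away from $w_b$ both are properly colored: $g\ne\kappa_{s+1}$ at $u_{s+1}$; $\kappa_{s-1}\ne\kappa_s$ at $u_s$; in $C_1$, $\kappa_s\ne\alpha$ at $w_1$ if $b\ne1$; in $C_2$, $\kappa_s\ne\beta$ at $w_t$ if $b\ne t$.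

At $w_b$ the edge $w_bu_{s+1}$ of color $g$ meets, in $C_1$, the edge $w_{b-1}w_b$ (or $w_1u_s$ if $b=1$) and, in $C_2$, the edge $w_bw_{b+1}$ (or $w_tu_s$ if $b=t$). These two edges have different colors: for $1<b<t$ because $W$ is PEC, for $b=1$ because $\kappa_s\ne\alpha$, for $b=t$ because $\beta\ne\kappa_s$. So $g$ differs from at least one of them, and $C_1$ or $C_2$ is PEC.

That cycle has order greater than $p$. If the order is $L$, this contradicts Lemma 4. Otherwise the unused part of $W$, which is $w_{b+1}\dots w_t$ for $C_1$ and $w_{b-1}\dots w_1$ for $C_2$, is attached to $w_b$ by its edge of $W$. This edge differs in color from the next edge of $W$, if there is one. We get a lollipop with a larger cycle, a contradiction. $\square$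

## 10. The tail closes up, and all signs agree

Lemma 14 limits how many edges the two ends send to $K$, so they must send many into $W$. Now the closing argument of Section 5, applied to the path $W$, has a large enough surplus to succeed.

**Lemma 15.** $t\ge3$, and for any maximal lollipop $(K,W)$ the set $V(W)$ is the vertex set of a PEC cycle $W^\circ$.

*Proof.* Orient $K$ so that (+) holds. By Lemma 14, $|\Gamma|+|\Phi|\le p$. Fix two colors $g,h\ne\alpha$ and two colors $g',h'\ne\beta$. For $2\le m\le t$ let $S_m$ now denote the set of colors in $\{g,h\}$ on $w_1w_m$, and for $1\le m\le t-1$ let $T_m$ denote the set of colors in $\{g',h'\}$ on $w_tw_m$. By Lemma 9 the edges at $w_1$ of colors $g,h$ all stay in $K\cup W$, and $|E_s|\le1$; similarly at $w_t$. Thus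
$$2d\le|\Gamma|+\sum_m|S_m|,\qquad2d\le|\Phi|+\sum_m|T_m| .$$
Adding these, and using $p\le2d-t$ and $d\ge t+2$ from (4),
$$\sum_{j=1}^{t-1}\bigl(|S_{j+1}|+|T_j|\bigr)\ge4d-p\ge2d+t\ge3t+4. \tag{7}$$
For $t=2$ the left side is at most $4$, which is impossible; so $t\ge3$. Since $3t+4>3(t-1)$, some $j$ has $|S_{j+1}|+|T_j|\ge4$, that is $|S_{j+1}|=|T_j|=2$.

If $j=1$, one of the two colors in $T_1$ on $w_tw_1$, both $\ne\beta$, is also $\ne\alpha$, and it closes $W$ to a PEC cycle. If $j=t-1$, one of the two colors in $S_t$ on $w_1w_t$, both $\ne\alpha$, is also $\ne\beta$, and it closes $W$. If $2\le j\le t-2$, choose $i\in S_{j+1}$ different from the color of $w_{j+1}w_{j+2}$, and $f\in T_j$ different from the color of $w_{j-1}w_j$. Then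
$$w_1\dots w_j\,w_tw_{t-1}\dots w_{j+1}\,w_1,$$
with $w_jw_t$ of color $f$ and $w_{j+1}w_1$ of color $i$, is PEC at $w_j$ and $w_{j+1}$ by choice, at $w_t$ since $f\ne\beta$, and at $w_1$ since $i\ne\alpha$. $\square$

**Conclusion of the proof of Theorem 3.** Fix a maximal lollipop $(K,W)$, an orientation of $K$, and $W^\circ$ as in Lemma 15. Having a cycle $W^\circ$ lets us start the tail at any vertex of $W$.

*Every vertex of $W$ can start a tail.* Call $z\in W$ *good* if edges of at least two colors join $z$ to $K$. By Lemma 9, $w_1$ is good, since $c-1\ge2$ colors join it to $K$. Let $z$ be good, and for either of the two directions let $W^*$ be the path that starts at $z$ and runs around $W^\circ$ through all its vertices. Some edge from $z$ to $K$ has a color different from that of the first edge of $W^*$, so $(K,W^*)$ is a lollipop, and it is maximal. By Lemma 9, its last vertex is joined to $K$ in at least two colors, so it is good; it is a $W^\circ$-neighbor of $z$. Going around $W^\circ$, all vertices of $W$ are good. Hence all $2t$ paths $W^*$ give maximal lollipops, and Lemma 12 assigns each of them a sign with respect to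 the fixed orientation of $K$.

*All signs agree.* There are two links. First, let $W^*$ start at $z$ and end at its $W^\circ$-neighbor $z'$. The reverse path has the families $(E_s)$ and $(F_s)$ interchanged, and both (+) and (−) are symmetric in them, so the two paths have the same sign. Second, fix $z$ and let $a\ne a'$ be the colors of the two $W^\circ$-edges at $z$. As $c\ge3$, there is a color $g\notin\{a,a'\}$. By Lemma 9, $g$ occurs on some edge $zu_s$, and then $g$ belongs to the set $E_s$ of both paths starting at $z$. Sign (+) means $g=\kappa_s$ and sign (−) means $g=\kappa_{s-1}$. Since $\kappa_s\ne\kappa_{s-1}$, the two paths starting at $z$ have the same sign. Combining the two links, the paths starting at $z$ and those starting at a $W^\circ$-neighbor of $z$ all share one sign; going around $W^\circ$, all $2t$ signs agree.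

Reverse $K$ if necessary, so that all signs are (+). Consider any edge joining a vertex $z\in W$ to some $u_s$. Its color differs from $a$ or from $a'$, so it lies in the set $E_s$ of one of the two paths starting at $z$. Therefore
$$\text{every edge joining a vertex of } W \text{ to } u_s \text{ has color } \kappa_s,\ \text{for every } s. \tag{8}$$

*The contradiction.* Take any edge $zu_s$ with $z\in W$; by (8) its color is $\kappa_s$. Of the two $W^\circ$-edges at $z$, at least one has color $\ne\kappa_s$. Let $W^*$ start at $z$ with such an edge. Then $(K,W^*)$ is a maximal lollipop with (+), and $\kappa_s\in E_s$, so $s\in\Gamma$. Lemma 13 provides an edge of color $\ne\kappa_{s+1}$ from $u_{s+1}$ to $W$. But by (8), all edges from $u_{s+1}$ to $W$ have color $\kappa_{s+1}$. This contradiction proves that a PEC path of length at least $\min(n-1,2d)$ exists; the sharpness was shown in Section 4. $\square$
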